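# Nelder–Mead runs that reflect forever

## Endless reflection in every dimension $n\ge 3$

**Theorem 1.** For every $n\ge3$ and every nondegenerate simplex $S\subset\mathbb R^n$ there is a strongly convex $f\in C^\infty(\mathbb R^n)$ (so all its level sets are bounded) such that Nelder–Mead started from $S$ performs reflection steps forever. Given $l\in\mathbb N$ and $\varepsilon>0$, one may choose $f=Q+h$ with $Q$ a positive definite quadratic polynomial depending only on $S$ (and on a choice of labelling of its vertices) and $h\in C_c^\infty(\mathbb R^n)$, all derivatives of $h$ of order $\le l$ being bounded by $\varepsilon$. One may also arrange that $\mathbf x_1$ is never a minimizer of $f$. Then the best value stays forever at the same non-minimal value and the simplex volume is constant.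

The rest of the talk explains this statement and proves it. It answers a conjecture about the Nelder–Mead method, whose source is given as "Implementing the Nelder-Mead simplex algorithm with adaptive parameters", https://github.com/theholymath/optimization.

## One iteration of the algorithm, and the conjecture

We minimize $f:\mathbb R^n\to\mathbb R$. The state of the algorithm is a simplex, the convex hull of $n+1$ affinely independent vertices. The parameters are the standard ones: reflection $1$, expansion $2$, contraction $1/2$, shrink $1/2$. At each iteration label the vertices so that
$$f(\mathbf x_1)\le f(\mathbf x_2)\le\dots\le f(\mathbf x_{n+1}),$$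
breaking ties by some fixed rule. Put $\bar{\mathbf x}=\frac1n\sum_{i=1}^n\mathbf x_i$, the centroid of all vertices but the worst, and $\mathbf x_r=2\bar{\mathbf x}-\mathbf x_{n+1}$. Three cases can occur.

- **Reflection.** If $f(\mathbf x_1)\le f(\mathbf x_r)<f(\mathbf x_n)$, replace $\mathbf x_{n+1}$ by $\mathbf x_r$.
- **Expansion.** If $f(\mathbf x_r)<f(\mathbf x_1)$, put $\mathbf x_e=\bar{\mathbf x}+2(\mathbf x_r-\bar{\mathbf x})$ and replace the worst vertex by $\mathbf x_e$ if $f(\mathbf x_e)<f(\mathbf x_r)$, by $\mathbf x_r$ otherwise.
- **Contraction or shrink.** If $f(\mathbf x_r)\ge f(\mathbf x_n)$, an outside or inside contraction is attempted; if it fails, the simplex shrinks toward $\mathbf x_1$.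

Only the first case concerns us. Note the strict comparison with $f(\mathbf x_n)$, the *second worst* value. It is used all the time below.

It is known that for every $M$ there are a uniformly convex function on $\mathbb R^3$ and an initial simplex for which at least $M$ consecutive reflection steps occur. The conjecture says that "arbitrarily many" can never become "infinitely many":

**Conjecture.** Let $f$ be continuous and convex, let $\mathbf x_w$ be the worst vertex of the initial simplex, and suppose that $\{f\le f(\mathbf x_w)\}$ is bounded. Then the number of consecutive reflections is always finite.

Theorem 1 disproves it in every dimension $n\ge3$. Recall that a $C^2$ function is strongly convex if $\nabla^2f\ge\mu I$ everywhere for some $\mu>0$. Then $f(x)\ge f(0)+\langle\nabla f(0),x\rangle+\frac\mu2|x|^2$, so all level sets are bounded and the hypotheses of the conjecture hold. The counterexample can be taken as close as we like to a quadratic polynomial, starting from a simplex that someone else prescribes. The simplex wanders forever without shrinking, and its best vertex never improves although it is not optimal.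

We count a run of reflections from the initial simplex. For the conjecture nothing is lost. Every step of the algorithm keeps the vertices affinely independent. Moreover, if $f$ is continuous and convex and one nonempty level set $\{f\le t_0\}$ is bounded, then all level sets are. To see this, take $x_0$ with $f(x_0)\le t_0$ and $\varrho$ so large that $\{f\le t_0\}$ lies in the open ball of radius $\varrho$ about $x_0$. On the sphere $|x-x_0|=\varrho$ we have $f>t_0\ge f(x_0)$, so by compactness $f\ge f(x_0)+\delta$ there with some $\delta>0$. If $|x-x_0|=t\varrho$ with $t\ge1$, convexity on the segment from $x_0$ to $x$ gives $f(x)\ge f(x_0)+t\delta$. So a run that begins later can be treated with its first simplex as the initial one.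

## Dimensions one and two: a lattice and a finite count

**Proposition 3.** For $n\le2$ and any $f:\mathbb R^n\to\mathbb R$ with $\{f\le f(\mathbf x_w)\}$ bounded, the number of consecutive reflection steps is finite.

*Proof.* For $n=1$ we have $\mathbf x_n=\mathbf x_1$, and a reflection step would need $f(\mathbf x_1)\le f(\mathbf x_r)<f(\mathbf x_1)$. So there is none at all.

For $n=2$ the reflection point is $\mathbf x_r=\mathbf x_1+\mathbf x_2-\mathbf x_3$, with integer coefficients summing to $1$. Hence all vertices stay in the lattice consisting of one initial vertex plus integer combinations of two independent edge vectors of the initial triangle. Also $f(\mathbf x_r)<f(\mathbf x_2)\le f(\mathbf x_3)$, so no new vertex is worse than $\mathbf x_w$, and all vertices lie in the bounded set $\{f\le f(\mathbf x_w)\}$. A bounded set contains finitely many lattice points, so only finitely many vertex triples can occur. At each step the sum of the three vertex values strictly decreases, because $f(\mathbf x_r)<f(\mathbf x_3)$. So no triple recurs, and the number of steps is finite. $\square$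

Neither convexity nor continuity was used. The obvious plan is to repeat the count for $n=3$. There
$$\mathbf x_r=\tfrac23(\mathbf x_1+\mathbf x_2+\mathbf x_3)-\mathbf x_4,$$
and the factor $\frac23$ ruins the lattice. Write points in barycentric coordinates of the initial tetrahedron with vertices $e_1,\dots,e_4$. Replace $e_4$, then $e_1$:
$$p_1=\left(\tfrac23,\tfrac23,\tfrac23,-1\right),\qquad p_2=\tfrac23(e_2+e_3+p_1)-e_1=\left(-\tfrac59,\tfrac{10}9,\tfrac{10}9,-\tfrac23\right).$$
The denominators grow: $3$, then $9$. There is no discrete set containing all vertices, and the count has nothing to count. We shall see (Lemma 4) that in a run no vertex ever returns.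

## Schedules, and exactly which of them are runs

It helps to separate the geometry of reflections from the function that drives them.

**Definition.** A *schedule* is a nondegenerate simplex $S_0\subset\mathbb R^n$ with a rule producing simplices $S_1,S_2,\dots$: at step $k\ge1$ one vertex $q_k$ of $S_{k-1}$ is removed and replaced by
$$p_k=\frac2n\sum_{x\ne q_k}x-q_k,$$
the sum being over the other $n$ vertices of $S_{k-1}$.

So in a schedule *we* decide which vertex goes. An infinite uninterrupted run of reflection steps is a schedule in which $q_k$ is the worst vertex and $p_k=\mathbf x_r$. The two steps computed above begin a schedule with $q_1=e_4$, $q_2=e_1$. Consider three conditions.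

- **(i)** Some vertex of $S_0$ is never removed.
- **(ii)** The newest vertex is never removed at once: $q_{k+1}\ne p_k$ for all $k\ge1$.
- **(iii)** No removed vertex $q_k$ is an accumulation point of the set $Y$ of all vertices occurring in the schedule.

Here $y$ is an accumulation point of $Y$ if every neighbourhood of $y$ contains infinitely many points of $Y$. To see what (ii) forbids, suppose $q_{k+1}=p_k$. Then $p_{k+1}$ is $\frac2n$ times the same sum, minus $p_k$, so $p_{k+1}=q_k$ and we are back at $S_{k-1}$. A schedule that violates (iii) will be computed later.

**Theorem 2.** Let $n\ge3$. A schedule is a Nelder–Mead run consisting only of reflection steps for some continuous convex $f$ with $\{f\le f(\mathbf x_w)\}$ bounded if and only if (i), (ii), (iii) hold. In that case $f$ can be chosen as in the first two sentences of Theorem 1: strongly convex, of class $C^\infty$ and, given $l$ and $\varepsilon$, of the form $Q+h$ described there with $S=S_0$.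

So convexity imposes nothing beyond (i)–(iii), and Theorem 1 becomes a question about moving simplices. By Theorem 1 and Proposition 3, the conjecture holds exactly in dimensions $n\le2$.

## What a run forces

This section proves the "only if" part of Theorem 2. Take an infinite run of reflection steps, and let $f^{(k)}_1\le\dots\le f^{(k)}_{n+1}$ be the sorted vertex values of $S_{k-1}$, that is, before step $k$.

**Step 1: condition (i).** We show that the initially best vertex survives. Let $x$ be the vertex labelled $\mathbf x_1$ at the start. A new vertex has value $f(\mathbf x_r)\ge f(\mathbf x_1)$, at least the current minimum, so as long as $x$ is present the minimum is $f(x)$. If $x$ were removed, it would be the worst vertex, so all $n+1$ values would equal $f(x)$. But then $f(\mathbf x_r)<f(\mathbf x_n)=f(\mathbf x_1)$, contradicting $f(\mathbf x_1)\le f(\mathbf x_r)$.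

**Step 2: condition (ii).** We show that the newcomer is not worst. At step $k$ we have $f(p_k)<f(\mathbf x_n)$, and $\mathbf x_n$ is kept in $S_k$. So $p_k$ is not worst in $S_k$, and $q_{k+1}\neq p_k$.

**Step 3: removed values stay strictly above the limit of the worst values.** This prepares (iii). Each step replaces a vertex of worst value by one of smaller value, so $f^{(k)}_{n+1}$ is nonincreasing in $k$. It is bounded below by $f_1^{(1)}$, so it converges to some $L$, and $f(q_k)=f^{(k)}_{n+1}\ge L$. Suppose $f(q_k)=L$ for some $k$. By monotonicity $f^{(j)}_{n+1}=L$ for all $j\ge k$. Each step $j\ge k$ then removes a vertex of value $L$ and inserts one of value $<f^{(j)}_n\le L$. So the number of vertices of value $L$ drops by one at every step, which is impossible forever. Hence $f(q_k)>L$ for every $k$.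

**Step 4: condition (iii).** We compare with the values at accumulation points. Let $y$ be an accumulation point of $Y$. Infinitely many points of $Y$ lie near $y$, and only finitely many points of $Y$ are initial or equal to $p_j$ with $j$ below a given bound. So $y=\lim p_{j_i}$ with $j_i\to\infty$. Since $f(p_j)<f^{(j)}_{n+1}\to L$, continuity gives $f(y)\le L<f(q_k)$. Hence $y\ne q_k$. $\square$

Only the continuity of $f$ was used here.

## Regular simplices suffice

Let $\Phi(x)=Ax+b$ be an invertible affine map. The formula for $p_k$ is an affine combination (its coefficients sum to $n\cdot\frac2n-1=1$), so $\Phi$ carries schedules to schedules. Conditions (i)–(iii) are preserved. If Nelder–Mead for $f$ from $\Phi(S_0)$ follows the schedule $\Phi(S_k)$ whatever the tie-breaking rule, then Nelder–Mead for $f\circ\Phi$ from $S_0$ follows $S_k$ whatever the rule, because values at corresponding points agree. Finally $\nabla^2(f\circ\Phi)(x)=A^{T}\,\nabla^2f(\Phi x)\,A$, so smoothness and strong convexity are preserved.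

Some affine map carries $S_0$ to a regular simplex with edge length $1$, so we may assume that $S_0$ *is* one. Then each step has a clean meaning. The centroid of a facet of a regular simplex is the foot of the altitude from the opposite vertex, so $p_k$ is the orthogonal mirror image of $q_k$ in the hyperplane of the opposite facet. The mirror map fixes the facet and is an isometry, so every $S_k$ is again regular with edge $1$.

A consequence will carry the convexity part of the proof: if $z\in S_0$ is never removed, then *every other vertex that ever occurs has distance exactly $1$ from $z$*, because it shares a regular simplex of edge $1$ with $z$. In original coordinates, with $x-z=\sum_i t_i(v_i-z)$ and $v_1,\dots,v_n$ the other vertices of $S_0$,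
$$|\Phi(x)-\Phi(z)|^2=\sum_i t_i^2+\sum_{i<j}t_it_j ,\tag{1}$$
since the edge vectors at $\Phi(z)$ have length $1$ and pairwise inner products $\frac12$. For $n=3$, reflecting $v_3$ gives $t=(\frac23,\frac23,-1)$, and (1) gives $\frac{17}9+\left(\frac49-\frac23-\frac23\right)=\frac{17}9-\frac89=1$, as it should.

## A $p$-adic size that grows at every step

The construction of $f$ will assign a value to each vertex according to when it is removed. This makes sense only if no point comes back. The growing denominators in the example are the reason it does not.

Recall the $p$-adic absolute value on $\mathbb Q$: $|p^a\frac uv|_p=p^{-a}$ for $u,v$ prime to $p$, and $|0|_p=0$. It is multiplicative and satisfies $|x+y|_p\le\max(|x|_p,|y|_p)$, with equality if the two sizes differ. For instance $|\frac23|_3=3$ and $|{-\frac59}|_3=9$. For vectors put $\|x\|=\max_i|x_i|_p$. The same two rules hold for sums, and $\|\lambda x\|=|\lambda|_p\|x\|$ for $\lambda\in\mathbb Q$. In particular, in a finite sum in which one term has strictly largest norm, the sum has that norm.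

**Lemma 4.** Let $n\ge3$. In any schedule satisfying (ii), the $n+1$ initial vertices and all $p_k$ are pairwise distinct.

*Proof.* Put $\lambda=2/n$. In lowest terms its denominator is $n$ if $n$ is odd and $n/2$ if $n$ is even; for $n\ge3$ this exceeds $1$. Let $p$ be a prime dividing it, so $|\lambda|_p>1$. Write points in barycentric coordinates with respect to $S_0$, so that all vertices lie in $\mathbb Q^{n+1}$.

*Claim.* For $k\ge1$ we have $\|p_k\|=|\lambda|_p^k$, and all other vertices of $S_k$ have norm $<|\lambda|_p^k$.

For $k=1$: the initial vertices are the unit vectors, of norm $1$. The point $p_1$ has $n$ coordinates $\lambda$ and one coordinate $-1$, so $\|p_1\|=|\lambda|_p>1$.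

Suppose the claim holds for $k$. By (ii), $p_k$ is among the $n$ vertices kept at step $k+1$, and it is the only one of maximal norm. So the sum of the kept vertices has norm $|\lambda|_p^k$, and $\lambda$ times this sum has norm $|\lambda|_p^{k+1}$. Since $\|q_{k+1}\|<|\lambda|_p^k$, subtracting $q_{k+1}$ does not change the norm, and $\|p_{k+1}\|=|\lambda|_p^{k+1}$. The other vertices of $S_{k+1}$ were in $S_k$ and have norm at most $|\lambda|_p^k<|\lambda|_p^{k+1}$. This proves the claim.

The norms $1,|\lambda|_p,|\lambda|_p^2,\dots$ are distinct, so the $p_k$ differ from one another and from the initial vertices, which are distinct among themselves. $\square$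

In particular each point enters at most once and is removed at most once, and the $q_k$ are pairwise distinct. Condition (ii) is needed: without it the example $p_{k+1}=q_k$ above occurs. So is $n\ge3$: for $n=2$ fix one vertex of an equilateral triangle and always remove the older of the other two; the triangle turns around the fixed vertex in steps of $60^\circ$ and comes back.

## Tiny bumps on a sphere decide the order

This section proves the "if" part of Theorem 2. Assume (i)–(iii), with $S_0$ regular of edge $1$, and let $z\in S_0$ be a vertex that is never removed. All other vertices lie on the unit sphere about $z$. So the quadratic $|x-z|^2$ puts $z$ first with value $0$ and gives *all* other vertices the same value $1$. It leaves the order completely undecided, and an arbitrarily small perturbation decides it. We want values above $1$ at the removed points, decreasing in order of removal, and condition (iii) gives each removed point room for a bump.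

**Step 1: sizes of the bumps.** We choose radii and heights so that bumps do not meet other vertices and their sum is smooth. By (iii), $d_k=\operatorname{dist}(q_k,Y\setminus\{q_k\})>0$. Put
$$\rho_k=\tfrac14\min(d_k,1),\qquad h_k=2^{-k}\Bigl(\min_{i\le k}\rho_i\Bigr)^k .$$
Write $\mu_k=\min_{i\le k}\rho_i\in(0,1)$, nonincreasing in $k$. Then $h_{k+1}=2^{-k-1}\mu_{k+1}^{k+1}\le2^{-k-1}\mu_k^{k}<h_k$, so the heights are positive and strictly decreasing. Also $h_k\le2^{-k}\rho_k^k$.

**Step 2: the sum of bumps is smooth.** Let $\psi\in C_c^\infty(\mathbb R^n)$ with $0\le\psi\le1$, $\psi(0)=1$ and support in the unit ball, and put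
$$g(x)=\sum_{k\ge1}h_k\,\psi\!\left(\frac{x-q_k}{\rho_k}\right).\tag{2}$$
The radii may tend to $0$, which makes derivatives dangerous. But each derivative of order $j$ of the $k$-th term is at most $C_jh_k\rho_k^{-j}\le C_j2^{-k}\rho_k^{k-j}$. For $k\ge j$ this is at most $C_j2^{-k}$, because $\rho_k<1$. So for every $j$ the series of order-$j$ derivatives converges uniformly, and $g\in C^\infty$ with bounded derivatives of each order. Since $|q_k-z|=1$ and $\rho_k\le\frac14$, the function $g$ is supported in $\{\frac34\le|x-z|\le\frac54\}$. So $g$ has compact support and vanishes on the ball $B(z,\frac12)$.

**Step 3: values at the vertices.** If $y\in Y$ and $y\ne q_k$, then $|y-q_k|\ge d_k>\rho_k$, so the $k$-th term vanishes at $y$. The $q_k$ are pairwise distinct by Lemma 4. Hence $g(q_k)=h_k$, and $g(y)=0$ for every $y\in Y$ that is never removed.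

**Step 4: the function.** For $\kappa>0$ put
$$f(x)=|x-z|^2+\kappa\,g(x).$$
For small $\kappa$ the operator norm of $\kappa\nabla^2g$ is at most $\frac12$ everywhere. Then $\nabla^2f\ge 2I-\frac12I\ge I$, so $f$ is strongly convex. Its values on $Y$ are
$$f(z)=0,\qquad f(q_k)=1+\kappa h_k,\qquad f(v)=1\ \text{ for every other never-removed vertex } v .\tag{3}$$

**Step 5: Nelder–Mead follows the schedule.** We argue by induction: suppose the current simplex is $S_{k-1}$. It contains $q_k$. It also contains $q_{k+1}$, since $q_{k+1}\in S_k$ and $q_{k+1}\ne p_k$ by (ii). By Lemma 4, a vertex of $S_{k-1}$ has not been removed before, so each of the remaining vertices is either never removed or equal to some $q_j$ with $j\ge k+2$. By (3) and the strict decrease of the heights, their values are $<f(q_{k+1})<f(q_k)$. The vertex $z$ has value $0$ and all others have value at least $1$. Hence, regardless of tie-breaking,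
$$\mathbf x_{n+1}=q_k,\qquad \mathbf x_n=q_{k+1},\qquad \mathbf x_1=z,\qquad \mathbf x_r=p_k .$$
By Lemma 4 the point $p_k$ is not $z$ and was not removed at or before step $k$. By (ii) it is not removed at step $k+1$. So it is never removed, or it is some $q_j$ with $j\ge k+2$. Therefore
$$f(\mathbf x_1)=0<1\le f(p_k)<1+\kappa h_{k+1}=f(\mathbf x_n).$$
The reflection step is performed and produces $S_k$.

**Step 6: general initial simplex and the form $Q+h$.** We undo the normalization. If $\Phi$ carries the given $S_0$ to the regular simplex and $z$ now denotes the never-removed vertex of the given $S_0$, then the function $f\circ\Phi$ equals $Q+h$ with $Q(x)=|\Phi(x)-\Phi(z)|^2$ and $h=\kappa\,g\circ\Phi\in C_c^\infty$. By (1), $Q$ depends only on $S_0$ and on which vertex is called $z$, and it is positive definite. For fixed $\Phi$, the derivatives of $g\circ\Phi$ of order $\le l$ are bounded, so those of $h$ are $\le\varepsilon$ once $\kappa$ is small. $\square$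

For Theorem 1 it remains to exhibit a schedule satisfying (i)–(iii) for each $n\ge3$.

## Two moving vertices fill a circle densely

The most economical way to get (i) and (ii) is to fix $n-1$ vertices and let the other two move. Then (ii) leaves no choice: always remove the older of the two. Take $n=3$. The fixed edge has length $1$, and points at distance $1$ from both its ends form a circle of radius $\frac{\sqrt3}2$ around its midpoint. The two moving vertices have distance $1$, so they are seen from the midpoint under an angle $\varphi$ with
$$\cos\varphi=1-\frac{1}{2\cdot\frac34}=\frac13 .$$
A step reflects the older one in the plane through the fixed edge and the newer one, which on the circle moves it from angle $-\varphi$ to angle $+\varphi$ relative to the newer one. So the positions are $0,\varphi,2\varphi,3\varphi,\dots$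

**Lemma 5.** If $n\ge3$ and $\cos\varphi=\frac1n$, then $\varphi/\pi$ is irrational. Consequently the numbers $k\varphi$, $k\ge2$, are pairwise distinct modulo $2\pi$, and infinitely many of them lie, modulo $2\pi$, in any given neighbourhood of any angle.

*Proof.* If $\varphi/\pi$ were rational, $e^{\pm i\varphi}$ would be roots of unity and $2\cos\varphi=e^{i\varphi}+e^{-i\varphi}$ an algebraic integer. But $2\cos\varphi=\frac2n$ is rational, and a rational algebraic integer is an integer, whereas $0<\frac2n<1$. The consequence is the textbook fact that the multiples of an irrational rotation are distinct and dense; leaving out finitely many does not change this. $\square$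

So the positions are dense in the circle, and every removed vertex is an accumulation point: (iii) fails, and by Theorem 2 no continuous convex $f$ produces this schedule. The trouble is clear. The points accumulate on a circle, and the removed points lie *on that same circle*. To repair this we want each batch of points to lie on its own circle, with the circles converging to limits that miss all the points. For this the axis of rotation must be able to move, and so a third vertex must move.

## Three moving vertices on a two-sphere

Fix a set $F$ of $m=n-2\ge1$ vertices of the regular simplex, with centroid $o$, and let the other three move. For $n=3$ this means $F=\{o\}$, and the moving vertices are triples on the unit sphere about $o$ with pairwise angles of $60^\circ$. This section describes a step in these terms for general $n$.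

**Step 1: moving vertices lie on a 2-sphere.** We find the radius. For $z\in F$ we have $|z-o|^2=\frac{m-1}{2m}$, the squared circumradius of a regular simplex with $m$ vertices and edge $1$. A moving vertex $y$ has distance $1$ to all of $F$. Averaging $|y-z|^2=|y-o|^2-2\langle y-o,z-o\rangle+|z-o|^2$ over $z\in F$ gives
$$|y-o|^2=1-\frac{m-1}{2m}=\frac{m+1}{2m}=:r^2 .$$
The same expansion shows that $\langle y-o,z-o\rangle$ does not depend on $z\in F$, so $y-o\perp z-z'$ for $z,z'\in F$. The differences $z-z'$ span a space of dimension $m-1=n-3$. Hence $y-o$ lies in the $3$-dimensional space $W=\{z-z':z,z'\in F\}^\perp$, and $u=(y-o)/r$ lies on the unit sphere $\mathbb S\subset W$. From now on we describe moving vertices by these unit vectors; distinct vertices correspond to distinct vectors.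

**Step 2: inner products.** Two moving vertices of the same simplex have distance $1$, so $|u-u'|^2=\frac1{r^2}=\frac{2m}{m+1}$ and
$$\langle u,u'\rangle=s:=\frac1{m+1}=\frac1{n-1}\in\left(0,\tfrac12\right].$$

**Step 3: what a reflection step does.** The facet opposite a moving vertex contains $F$ and two moving vertices $u_a,u_b$. Its hyperplane passes through $o$ and equals $o+\operatorname{span}\{z-z'\}\oplus\operatorname{span}(u_a,u_b)$. So the step acts on $W$ as orthogonal reflection of the removed vector in the plane $\operatorname{span}(u_a,u_b)$.

**Step 4: repeated steps with one vertex at rest are a rotation.** A *state* $(a;u,v)$ is an ordering of the moving triple. Let $\sigma$ be the step that removes the second entry: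
$$\sigma(a;u,v)=(a;v,w),\qquad w=\text{reflection of }u\text{ in }\operatorname{span}(a,v).$$
The projections $u'=u-sa$ and $v'=v-sa$ to the plane $a^\perp\subset W$ both have squared length $1-s^2$, and $\langle u',v'\rangle=s-s^2$. So the angle $\varphi\in(0,\pi)$ between them satisfies
$$\cos\varphi=\frac{s-s^2}{1-s^2}=\frac s{1+s}=\frac1n .$$
Let $\mathcal R$ be the rotation about the axis $a$ by $\pm\varphi$, the sign being chosen so that $\mathcal Ru=v$. Reflection in $\operatorname{span}(a,v)$ fixes $a$ and reflects $a^\perp$ in the line $\mathbb Rv'$. It therefore moves $u'$ from one side of $v'$ to the position at angle $\varphi$ on the other side, and $w=\mathcal Rv$. The new state is $(a;\mathcal Ru,\mathcal R^2u)$ with the same $\mathcal R$. By induction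
$$\sigma^k(a;u,v)=(a;\mathcal R^ku,\mathcal R^{k+1}u).\tag{4}$$
With $a$ fixed forever this is the dense circle again. So we change $a$.

## Changing the axis slowly

The schedule runs in blocks. In each block one moving vertex rests and serves as the axis; between blocks the axis is exchanged.

**Step 1: the block structure.** Let $(a_1;b_1,c_1)$ be the initial moving triple. In block $i\ge1$ apply $\sigma$ exactly $N_i\ge2$ times to $(a_i;b_i,c_i)$, with $N_i$ still to be chosen. Let $\operatorname{Rot}_a(\theta)$ denote rotation about $a$ by $\theta$. By (4) the result is $(a_i;b_i',c_i')$ with
$$b_i'=\operatorname{Rot}_{a_i}(\theta_i)\,b_i,\qquad\theta_i\equiv\pm N_i\varphi\pmod{2\pi},\qquad\theta_i\in(-\pi,\pi].$$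
Then, without performing any step, relabel:
$$(a_{i+1};b_{i+1},c_{i+1}):=(b_i';a_i,c_i').\tag{5}$$
So $b_i'$ becomes the new axis and the old axis $a_i$ is the next vertex to go. If $\theta_i$ is small, $a_{i+1}$ is close to $b_i$, and for $i\ge2$ we have $b_i=a_{i-1}$. So the axes will alternate between two slowly drifting positions.

**Step 2: conditions (i) and (ii), and distinctness.** Condition (i) holds because $F\ne\emptyset$ is never removed. The newest vertex is always in third position, also after relabelling, and $\sigma$ removes the second entry; so (ii) holds. Hence Lemma 4 applies, and all initial and generated points are distinct.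

**Step 3: where the points of a block lie.** Let $P_0=\{a_1,b_1,c_1\}$, and let $P_i$ be the finite set of moving points that are initial or generated in blocks $1,\dots,i$. By (4) the points generated in block $i$ are $\mathcal R^2b_i,\dots,\mathcal R^{N_i+1}b_i$, with $\mathcal R$ the rotation of that block. Rotation about $a_i$ preserves the inner product with $a_i$, so
$$\langle p,a_i\rangle=s\quad\text{for every }p\text{ generated in block }i.\tag{6}$$
Since $N_i\ge2$, the point $a_{i+1}=\mathcal R^{N_i}b_i$ is itself generated in block $i$. By distinctness
$$a_{i+1}\in P_i\setminus P_{i-1}.\tag{7}$$

**Step 4: the choice of $N_i$.** We want the next circle $\{\langle\cdot,a_{i+1}\rangle=s\}$ to miss the old points, and the axis to move so little that gaps already won are not lost. At the start of block $i$ put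
$$\eta_i=\min\Bigl(\{1\}\cup\bigl\{|\langle p,a_j\rangle-s|:\ p\in P_{i-1},\ 1\le j\le i,\ \langle p,a_j\rangle\ne s\bigr\}\Bigr)>0 .$$
This is the smallest positive gap seen so far. The index sets grow with $i$, so $\eta_i$ is nonincreasing. Now let $p\in P_{i-1}$ with $p\ne\pm a_i$. Decomposing $p$ and $b_i$ along $a_i$ and $a_i^\perp$ gives
$$\langle p,\operatorname{Rot}_{a_i}(\theta)b_i\rangle=\alpha+\beta\cos(\theta-\theta_0),$$
where $\alpha=s\langle p,a_i\rangle$ and $\beta>0$ is the product of the lengths of the two projections to $a_i^\perp$: that of $p$ is nonzero because $p\ne\pm a_i$, that of $b_i$ is $\sqrt{1-s^2}$. Such a function takes the value $s$ for at most two $\theta\in(-\pi,\pi]$. So, over the finite set $P_{i-1}$, only finitely many $\theta$ are forbidden, while by Lemma 5 the available angles $\pm N\varphi$, $N\ge2$, have infinitely many distinct values modulo $2\pi$ in each neighbourhood of $0$. Hence we can choose $N_i\ge2$ with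
$$|\theta_i|\le2^{-i}\eta_i\qquad\text{and}\qquad\langle p,a_{i+1}\rangle\ne s\ \text{ for all }p\in P_{i-1},\ p\ne\pm a_i .$$
If $p=-a_i$ happens to be in $P_{i-1}$, then $\langle p,a_{i+1}\rangle=-\langle a_i,b_i'\rangle=-s\ne s$. So in fact
$$|\theta_i|\le2^{-i}\eta_i,\qquad\langle p,a_{i+1}\rangle\ne s\ \text{ for all }p\in P_{i-1}\setminus\{a_i\}.\tag{8}$$
The exception $p=a_i$ cannot be avoided: $a_i$ and $a_{i+1}$ are vertices of a common simplex, so their inner product is $s$. The last step shows that one block later this no longer matters.

## The limit circles miss every vertex

It remains to prove (iii) for the schedule just built.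

**Step 1: the axes converge.** We find where points can accumulate. Since $b_{l+1}=a_l$ by (5),
$$|a_{l+2}-a_l|=|\operatorname{Rot}_{a_{l+1}}(\theta_{l+1})b_{l+1}-b_{l+1}|\le|\theta_{l+1}| .\tag{9}$$
By (8) and $\eta_l\le1$ we have $\sum_l|\theta_l|<\infty$, so $a_{2l}\to A$ and $a_{2l+1}\to B$ for some $A,B\in\mathbb S$. Let $y$ be an accumulation point of the generated points. Each block is finite, so $y$ is a limit of points generated in blocks with indices tending to infinity. Pass to a subsequence of blocks of one parity and use (6):
$$\langle y,A\rangle=s\quad\text{or}\quad\langle y,B\rangle=s.\tag{10}$$

**Step 2: an old point is off every late circle.** Let $p\in P_{i-1}$, and let $j\ge i+1$. By (7), $a_j\notin P_{j-2}$, and $P_{j-2}\supseteq P_{i-1}\ni p$, so $p\ne a_j$. Also $p\in P_{j-1}$. So (8), with $j$ in place of $i$, gives $\langle p,a_{j+1}\rangle\ne s$. Thus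
$$\langle p,a_l\rangle\ne s\quad\text{for all }l\ge i+2 .$$
The exceptional point of (8) is different in each block, which is why it does no harm.

**Step 3: an old point is off the limit circles.** We pass to the limit without losing the gap. Let $l\ge i+2$. Then $p\in P_{l-1}$ and $\langle p,a_l\rangle\ne s$, so by the definition of $\eta_l$ we have $|\langle p,a_l\rangle-s|\ge\eta_l$. Let $A_*\in\{A,B\}$ be the limit along the parity of $l$. Summing (9) over $l,l+2,l+4,\dots$ and using $|p|=1$ and the monotonicity of $\eta$,
$$|\langle p,A_*\rangle-\langle p,a_l\rangle|\le\sum_{j\ge l+1}|\theta_j|\le\sum_{j\ge l+1}2^{-j}\eta_j\le2^{-l}\eta_l<\eta_l .$$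
Hence $\langle p,A_*\rangle\ne s$. Taking $l$ of either parity, $\langle p,A\rangle\ne s$ and $\langle p,B\rangle\ne s$.

**Step 4: condition (iii).** By (10), $p$ is not an accumulation point of the generated points, and the finitely many initial vertices create no accumulation points. Every moving vertex lies in some $P_{i-1}$, and only moving vertices are ever removed. So no removed vertex is an accumulation point of $Y$, and the schedule satisfies (i), (ii) and (iii). $\square$

## Completing the proof of Theorem 1

**Step 1: the prescribed simplex.** Let $S$ be any nondegenerate simplex in $\mathbb R^n$, $n\ge3$. Label its vertices, and let $\Phi$ be an affine map carrying $S$ to a regular simplex with edge $1$. Run the construction above from $\Phi(S)$, with $F$ the images of the first $n-2$ vertices, and pull the schedule back by $\Phi$. It satisfies (i)–(iii), and the first vertex is never removed. The sufficiency part of Theorem 2, applied with $z$ the first vertex, gives a strongly convex $f=Q+h\in C^\infty(\mathbb R^n)$ of the required form for which Nelder–Mead from $S$ reflects forever.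

**Step 2: making $\mathbf x_1$ non-optimal.** So far $\mathbf x_1$ is the minimizer of $Q$, and we tilt $f$ near it without touching any value used in the run. Work again in regular coordinates, where $\mathbf x_1=z$ throughout. Choose a unit vector $e$, a function $\chi\in C_c^\infty(B(z,\frac12))$ with $\chi=1$ near $z$, and $\tau>0$, and put
$$f(x)=|x-z|^2+\kappa\,g(x)+\tau\,\chi(x)\langle x-z,e\rangle .$$
The new term vanishes at $z$ and outside $B(z,\frac12)$, and all other vertices of the run have distance $1$ from $z$. So the values (3) are unchanged and the run is the same. For small $\kappa$ and $\tau$ both perturbations have Hessians of norm at most $\frac12$, so $\nabla^2f\ge I$ and $f$ is still strongly convex. The function $\kappa g+\tau\chi\langle\cdot-z,e\rangle$ has compact support, and after composition with the fixed map $\Phi$ its derivatives of order $\le l$ are at most $\varepsilon$ if $\kappa$ and $\tau$ are small enough; the quadratic part $Q$ is the same as before. Finally $g=0$ on $B(z,\frac12)$, so $\nabla f(z)=\tau e\ne0$, and $z$ is not a minimizer. This survives composition with $\Phi$, because the gradient there is multiplied by an invertible matrix.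

**Step 3: best value and volume.** Throughout the run $\mathbf x_1=z$, so the best value is always $f(z)$, which is not the minimum of $f$. In regular coordinates each step replaces the simplex by its mirror image in a facet hyperplane, which preserves volume, and $\Phi$ multiplies all volumes by one constant. So the volume of the simplex is constant along the run. $\square$
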